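\title{Compatible states, fixed points, and two ideals of a regular MASA inclusion}

\begin{abstract}
A regular MASA inclusion $(\mathcal C,\mathcal D)$ carries two ideals $\mathrm{Rad}(\mathcal C,\mathcal D)\subseteq\mathcal L(\mathcal C,\mathcal D)$: the common left kernel of the compatible states, and the largest ideal that meets $\mathcal D$ trivially. We show that they can differ. For each countable residually finite group $\Gamma$ we build a compact $\Gamma$-space $X$ with a fixed point such that $C(X)$ is a MASA in the full crossed product $C(X)\rtimes\Gamma$. For this inclusion $\mathcal L$ is the kernel of the map onto the reduced crossed product, $\mathrm{Rad}=\mathcal L$ if and only if $\Gamma$ is amenable, and $\mathrm{Rad}=\{0\}$ if and only if the monomial representations of $\Gamma$ separate $C^*(\Gamma)$. For the free group $F_2$ this gives $\mathrm{Rad}=\{0\}\neq\mathcal L$.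
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal D\subseteq\mathcal C$ be unital $C^*$-algebras with the same unit, with $\mathcal D$ abelian. The algebra $\mathcal D$ is a \emph{MASA} (maximal abelian self-adjoint subalgebra) of $\mathcal C$ exactly when every element of $\mathcal C$ that commutes with $\mathcal D$ lies in $\mathcal D$, that is, when $\mathcal D'\cap\mathcal C=\mathcal D$. The set of \emph{normalizers} is
\[
\mathcal N(\mathcal C,\mathcal D)=\{v\in\mathcal C:\ v\mathcal Dv^*\cup v^*\mathcal Dv\subseteq\mathcal D\}.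
\]
It is closed under products and adjoints, and $v^*v,vv^*\in\mathcal D$ for each normalizer $v$. The pair $(\mathcal C,\mathcal D)$ is a \emph{regular MASA inclusion} if $\mathcal D$ is a MASA and $\mathcal N(\mathcal C,\mathcal D)$ has dense linear span in $\mathcal C$. Ideals are closed and two-sided. We write $\mathrm{Mod}(\mathcal C,\mathcal D)$ for the set of states of $\mathcal C$ whose restriction to $\mathcal D$ is multiplicative. If $\mathcal D=C(X)$, these are the states that extend a point evaluation $\mathrm{ev}_x$. The \emph{left kernel} of a state $\rho$ is $\{a\in\mathcal C:\rho(a^*a)=0\}$.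

Two ideals are attached to a regular MASA inclusion in \cite{PittsI}; see also \cite{PittsII}.
\begin{itemize}
\item $\mathcal L(\mathcal C,\mathcal D)$ is the largest ideal of $\mathcal C$ whose intersection with $\mathcal D$ is $\{0\}$. The kernel of a representation of $\mathcal C$ that is faithful on $\mathcal D$ lies in $\mathcal L$, and $\mathcal L$ is itself such a kernel (represent $\mathcal C/\mathcal L$ faithfully). So $\mathcal L$ measures how far a representation that is faithful on $\mathcal D$ can be from faithful on $\mathcal C$. It can also be described as the intersection of the left kernels of a certain family of states in $\mathrm{Mod}(\mathcal C,\mathcal D)$; we do not use that description.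
\item A state $\rho\in\mathrm{Mod}(\mathcal C,\mathcal D)$ is \emph{compatible} if $|\rho(v)|^2\in\{0,\rho(v^*v)\}$ for every normalizer $v$. The \emph{radical} $\mathrm{Rad}(\mathcal C,\mathcal D)$ is the intersection of the left kernels of all compatible states. It measures how far $(\mathcal C,\mathcal D)$ is from embedding into a $C^*$-diagonal in Kumjian's sense; only the definition through states is used below.
\end{itemize}

The Cauchy--Schwarz inequality gives $0\le|\rho(v)|^2\le\rho(v^*v)$ for every state, so compatibility asks that one of the two bounds be attained on each normalizer. The model is $\mathcal C=M_n(\mathbb C)$ with $\mathcal D$ the diagonal matrices. There $\mathrm{Mod}(\mathcal C,\mathcal D)$ consists of the states $a\mapsto a_{ii}$. If $v$ is a normalizer, then $ve_{ii}v^*$ is diagonal, so the $i$th column of $v$ has at most one nonzero entry. Hence $|v_{ii}|^2$ is either $0$ or $\sum_j|v_{ji}|^2=(v^*v)_{ii}$, and all these states are compatible.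

It is known that $\mathrm{Rad}(\mathcal C,\mathcal D)\subseteq\mathcal L(\mathcal C,\mathcal D)$ always holds. The following question is posed in \cite{Problem}.
\begin{quote}
\emph{Is $\mathrm{Rad}(\mathcal C,\mathcal D)=\mathcal L(\mathcal C,\mathcal D)$ for every regular MASA inclusion $(\mathcal C,\mathcal D)$?}
\end{quote}
The first examples suggest that the answer is yes. If $\mathcal C$ is simple, then $\mathcal L=\{0\}$ and both ideals vanish. The same holds if $\mathcal C$ is finite-dimensional, because a nonzero ideal then contains a nonzero central projection and a MASA contains the center. Section~\ref{sec:four} contains a crossed product by a free action in which the two ideals are equal and nonzero. Nevertheless the answer is no.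

\medskip
\noindent\textbf{The construction.} Let $\Gamma$ be a countable discrete group that is \emph{residually finite}: every $g\ne e$ lies outside some normal subgroup of finite index. Enumerating $\Gamma\setminus\{e\}$ and taking finite intersections, we can choose normal subgroups of finite index $N_1\ge N_2\ge\cdots$ with $\bigcap_nN_n=\{e\}$. Fix any such chain. Let $\Gamma$ act on $Q_n=\Gamma/N_n$ by left translation, adjoin a point $*$ fixed by $\Gamma$, and let $\Gamma$ act diagonally on the compact metrizable space
\begin{equation}\label{eq:X}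
X=\prod_{n\ge1}\bigl(Q_n\sqcup\{*\}\bigr).
\end{equation}
Let $\mathcal C=C(X)\rtimes\Gamma$ be the \emph{full} crossed product, a separable $C^*$-algebra, let $\mathcal D=C(X)$, and let $\lambda:C(X)\rtimes\Gamma\to C(X)\rtimes_r\Gamma$ be the canonical map onto the reduced crossed product. For a subgroup $H\le\Gamma$ and a character $\chi:H\to\mathbb T$, the \emph{monomial representation} $\pi_{H,\chi}=\mathrm{Ind}_H^\Gamma\chi$ is described in Section~\ref{sec:monomial}. A family of representations of a $C^*$-algebra \emph{separates} it if the intersection of the kernels is $\{0\}$.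

\begin{theorem}\label{thm:main}
Let $\Gamma$, $X$, $\mathcal C$, $\mathcal D$ and $\lambda$ be as above.
\begin{itemize}
\item[(a)] $(\mathcal C,\mathcal D)$ is a regular MASA inclusion.
\item[(b)] $\mathcal L(\mathcal C,\mathcal D)=\ker\lambda$.
\item[(c)] $\mathrm{Rad}(\mathcal C,\mathcal D)=\mathcal L(\mathcal C,\mathcal D)$ if and only if $\Gamma$ is amenable. In particular, $\Gamma=F_2$ gives a negative answer to the question.
\item[(d)] $\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$ if and only if the representations $\pi_{H,\chi}$, with $H\le\Gamma$ a subgroup and $\chi:H\to\mathbb T$ a character, separate $C^*(\Gamma)$.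
\item[(e)] For $\Gamma=F_2$ one has $\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$ and $\mathcal L(\mathcal C,\mathcal D)\neq\{0\}$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:four}
All four combinations of the alternatives ``$\mathrm{Rad}=\{0\}$ or $\mathrm{Rad}\ne\{0\}$'' and ``$\mathrm{Rad}=\mathcal L$ or $\mathrm{Rad}\neq\mathcal L$'' occur among regular MASA inclusions.
\end{theorem}

Parts (a)--(c) settle the question. After the preliminaries, Section~\ref{sec:model} shows the mechanism on a reflection of an interval. Part (a) is proved in Section~\ref{sec:masa}, part (b) in Section~\ref{sec:states}, and parts (c), (d), (e) in Sections~\ref{sec:gap}, \ref{sec:monomial}, \ref{sec:free}.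

\section{Preliminaries}\label{sec:prelim}

Inner products are linear in the first variable. States satisfy $|\rho(b^*a)|^2\le\rho(a^*a)\rho(b^*b)$.

\begin{lemma}\label{lem:mult}
Let $\mathcal D=C(Z)\subseteq\mathcal C$ be a unital inclusion and let $\rho$ be a state of $\mathcal C$ with $\rho|_{\mathcal D}=\mathrm{ev}_x$. Then $\rho(ad)=\rho(da)=d(x)\rho(a)$ for all $a\in\mathcal C$ and $d\in\mathcal D$.
\end{lemma}

\begin{proof}
Put $d_0=d-d(x)1$. Then $|\rho(ad_0)|^2\le\rho(aa^*)\rho(d_0^*d_0)=\rho(aa^*)|d_0(x)|^2=0$, and $|\rho(d_0a)|^2\le\rho(a^*a)\rho(d_0d_0^*)=0$.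
\end{proof}

\subsection*{Groups} The full group $C^*$-algebra $C^*(\Gamma)$ is the universal $C^*$-algebra generated by a unitary representation of $\Gamma$. We regard $\Gamma$ and the group algebra $\mathbb C[\Gamma]$ as subsets of $C^*(\Gamma)$, and we use one letter for a unitary representation of $\Gamma$ and its extension to $C^*(\Gamma)$. The trivial representation is $1_\Gamma$, and the left regular representation on $\ell^2(\Gamma)$ is $\lambda_\Gamma(g)\delta_t=\delta_{gt}$. The group $\Gamma$ is \emph{amenable} if $\ell^\infty(\Gamma)$ has a translation-invariant state. By Hulanicki's theorem, $\Gamma$ is amenable if and only if $1_\Gamma$ is weakly contained in $\lambda_\Gamma$, which means that $\ker\lambda_\Gamma\subseteq\ker1_\Gamma$ in $C^*(\Gamma)$.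

\subsection*{Crossed products} Let $\Gamma$ act by homeomorphisms on a compact Hausdorff space $Z$. Write $\Gamma_z$ for the stabilizer of $z$ and $\mathrm{Fix}(g)=\{z:gz=z\}$, and call $z$ a \emph{free point} if $\Gamma_z=\{e\}$. The full crossed product $C(Z)\rtimes\Gamma$ is generated by $C(Z)$ and unitaries $u_g$ with $u_gu_h=u_{gh}$ and $u_gfu_g^*=f\circ g^{-1}$. Finite sums $\sum_gf_gu_g$ are dense. It is universal: a unital $*$-homomorphism $\alpha:C(Z)\to B$ and a homomorphism $g\mapsto U_g$ into the unitary group of $B$ with $U_g\alpha(f)U_g^*=\alpha(f\circ g^{-1})$ (a \emph{covariant pair}) determine a $*$-homomorphism $C(Z)\rtimes\Gamma\to B$ with $fu_g\mapsto\alpha(f)U_g$. We write $u:C^*(\Gamma)\to C(Z)\rtimes\Gamma$ for the $*$-homomorphism $g\mapsto u_g$.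

Fix a faithful representation $\alpha$ of $C(Z)$ on a Hilbert space $K$. The operators $f(\delta_t\otimes\eta)=\delta_t\otimes\alpha(f\circ t)\eta$ and $\lambda_\Gamma(g)\otimes1$ on $\ell^2(\Gamma)\otimes K$ form a covariant pair. The image of the resulting representation $\lambda$ is the reduced crossed product $C(Z)\rtimes_r\Gamma$. We use two textbook facts. First, if $\Gamma$ is amenable, then $\lambda$ is injective. Second, there is a faithful conditional expectation $E_r$ of $C(Z)\rtimes_r\Gamma$ onto $C(Z)$ that picks out the coefficient of the identity \cite[\S4.1]{BO}. Put $E=E_r\circ\lambda$. This is a unital, positive, contractive map $C(Z)\rtimes\Gamma\to C(Z)$ with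
\[
E\Bigl(\sum_gf_gu_g\Bigr)=f_e,\qquad E(dad')=dE(a)d'\quad(d,d'\in C(Z)),
\]
and the faithfulness of $E_r$ says that
\begin{equation}\label{eq:kerlambda}
\ker\lambda=\{a:\ E(a^*a)=0\}.
\end{equation}
Each $fu_g$ is a normalizer of $C(Z)$, since $(fu_g)d(fu_g)^*=|f|^2(d\circ g^{-1})$ and $(fu_g)^*d(fu_g)=(|f|^2d)\circ g$. So the inclusion $C(Z)\subseteq C(Z)\rtimes\Gamma$ is always regular, and only the MASA property needs proof.

The functions $E(u_g^*a)$ are the Fourier coefficients of $a$, and they satisfy a pointwise Parseval identity.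

\begin{lemma}\label{lem:parseval}
For all $a\in C(Z)\rtimes\Gamma$ and $x\in Z$, $\ \sum_{g}|E(u_g^*a)(x)|^2=E(a^*a)(x)$.
\end{lemma}

\begin{proof}
Every finite sum can be written as $a=\sum_tu_th_t$ with $h_t\in C(Z)$. Since $E(u_s)=0$ for $s\ne e$, we get $E(u_g^*a)=\sum_tE(u_{g^{-1}t})h_t=h_g$ and $E(a^*a)=\sum_{s,t}\bar h_sE(u_{s^{-1}t})h_t=\sum_g|h_g|^2$. So the linear map $T:a\mapsto(E(u_g^*a)(x))_g$ from finite sums to $\ell^2(\Gamma)$ satisfies $\|Ta\|^2=E(a^*a)(x)\le\|a\|^2$. It extends to a bounded map on $C(Z)\rtimes\Gamma$. By continuity the $g$th coordinate of $Ta$ is still $E(u_g^*a)(x)$, and still $\|Ta\|^2=E(a^*a)(x)$.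
\end{proof}

\section{A model: the reflection of an interval}\label{sec:model}

Let $\Gamma=\{e,s\}$ act on $Z=[-1,1]$ by $s(x)=-x$, and put $u=u_s$, so that $u=u^*$ and $u^2=1$. The continuous map $a\mapsto E(a)+E(au)u$ is the identity on finite sums, so every element of $\mathcal C=C(Z)\rtimes\Gamma$ is uniquely of the form $f_0+f_1u$. If $f_0+f_1u$ commutes with the function $d(x)=x$, then $f_1(d\circ s-d)=0$, so $xf_1(x)=0$ for all $x$ and $f_1=0$ by continuity. Thus $\mathcal D=C(Z)$ is a MASA.

Let $\rho$ extend $\mathrm{ev}_x$. By Lemma~\ref{lem:mult}, $\rho(f_0+f_1u)=f_0(x)+f_1(x)\rho(u)$, so $\rho$ is determined by $t=\rho(u)\in[-1,1]$. If $x\neq0$, choose $d$ with $d(x)=1$ and $d(-x)=0$; then $\rho(u)=\rho(ud)=\rho((d\circ s)u)=0$, and $\rho=\mathrm{ev}_x\circ E$. At the fixed point $x=0$ this argument is not available. The covariant pairs $(\mathrm{ev}_0,\,s\mapsto\pm1)$ give two characters of $\mathcal C$, and their convex combinations are the states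
\[
\rho_t(f_0+f_1u)=f_0(0)+tf_1(0),\qquad -1\le t\le 1 .
\]
Which of them are compatible? Let $v=f_0+f_1u$ be a normalizer. The coefficient of $u$ in $vdv^*$ is $f_0\,d\,(\bar f_1\circ s)+f_1\,(d\circ s)(\bar f_0\circ s)$, and it vanishes for all $d\in\mathcal D$. Taking $d(x)=1$ and $d(-x)=0$ gives $f_0(x)\overline{f_1(-x)}=0$ for $x\neq0$, hence $f_0(0)f_1(0)=0$. Also $v^*v=E(v^*v)=|f_0|^2+|f_1\circ s|^2$. If $f_1(0)=0$, then $|\rho_t(v)|^2=|f_0(0)|^2=\rho_t(v^*v)$. If $f_0(0)=0$, then $|\rho_t(v)|^2=t^2|f_1(0)|^2=t^2\rho_t(v^*v)$. So $\rho_t$ is compatible exactly when $t\in\{-1,0,1\}$.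

Two things are visible here. Compatibility is decided on the unitaries $u_g$ alone; Proposition~\ref{prop:compatible} is the general statement. And a fixed point carries, besides $\rho_0=\mathrm{ev}_0\circ E$, the compatible state $\rho_1$, which does not factor through $E$. On $C^*(\Gamma)$, the state $\rho_0$ is the vector state of $\lambda_\Gamma$ at $\delta_e$, while $\rho_1$ is the trivial representation. We shall see that $\mathcal L=\ker\lambda$ when free points are dense, so $\mathcal L$ is governed by the regular representation, whereas $\mathrm{Rad}$ lies in the kernel of the character at the fixed point. For $\Gamma=\{e,s\}$ no gap opens, because $\ker\lambda=\{0\}$. For a non-amenable group Hulanicki's theorem provides an element killed by $\lambda_\Gamma$ and not by $1_\Gamma$, and this element will lie in $\mathcal L\setminus\mathrm{Rad}$. What has to be found is an action of a non-amenable group that has a fixed point and a dense set of free points, and for which $C(Z)$ is a MASA in the full crossed product.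

\section{The MASA property in the full crossed product}\label{sec:masa}

\subsection*{The difficulty} Suppose that $a\in C(Z)\rtimes\Gamma$ commutes with $C(Z)$. From $u_g^*ad=u_g^*da=(d\circ g)u_g^*a$ we get $E(u_g^*a)(d-d\circ g)=0$ for all $d$, so $E(u_g^*a)$ vanishes off $\mathrm{Fix}(g)$. If free points are dense, all Fourier coefficients of $a-E(a)$ are zero. By Lemma~\ref{lem:parseval} and \eqref{eq:kerlambda}, this gives $a-E(a)\in\ker\lambda$ and nothing more. In the cases of interest $\ker\lambda\neq\{0\}$, so Fourier coefficients do not decide the question, and we need a faithful representation of the full crossed product in which one can compute. We build it from finite $\Gamma$-sets and an invariant measure.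

\subsection*{The choice of $X$} If $x\in Z$ is an isolated point and $e\ne g\in\Gamma_x$, then $1_xu_g$ commutes with $C(Z)$, since $1_xu_gd=1_x(d\circ g^{-1})u_g=d\,1_xu_g$; it is nonzero and $E(1_xu_g)=0$, so it is not in $C(Z)$. For infinite $\Gamma$ this rules out the finite sets $Q_n$, on which $N_n$ acts trivially, the one-point compactification of $\bigsqcup_nQ_n$, and the union of a free action with an isolated fixed point. The product \eqref{eq:X} has the fixed point $o=(*,*,\dots)$, and in it every point is a limit of free points.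

\begin{lemma}\label{lem:measure}
Let $\mu$ be the product over $n$ of the probability measures on $Q_n\sqcup\{*\}$ that give mass $\frac12$ to $*$ and mass $\frac1{2|Q_n|}$ to each point of $Q_n$. Then $\mu$ is $\Gamma$-invariant, has full support, and $\mu$-almost every point of $X$ is free. In particular $\mu(\mathrm{Fix}(g))=0$ for $g\ne e$, and the free points are dense in $X$.
\end{lemma}

\begin{proof}
Each factor is invariant and charges every point, so $\mu$ is invariant and every nonempty cylinder set has positive measure. For each $m$ the set $\{x:x_n=*\text{ for all }n\ge m\}$ has measure $\prod_{n\ge m}\frac12=0$, so almost every $x$ has $x_n\ne*$ for infinitely many $n$. Since $Q_n$ is a group, $g$ fixes a point of $Q_n$ if and only if $g\in N_n$. Hence $\Gamma_x=\bigcap_{n:\,x_n\neq*}N_n$. When the index set is infinite, this equals $\bigcap_nN_n=\{e\}$ because the chain decreases. A set of full measure is dense because $\mu$ has full support.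
\end{proof}

With $X_k=\prod_{n\le k}(Q_n\sqcup\{*\})$, the space $X$ is the inverse limit of the finite $\Gamma$-sets $X_k$ under the coordinate projections. We first treat one finite $\Gamma$-set $Z$. There $C(Z)$ acts on $\ell^2(Z)$ by multiplication and $\Gamma$ acts by $\kappa_g\delta_x=\delta_{gx}$. This representation alone forgets the stabilizers, so we tensor it with $C^*(\Gamma)$.

\begin{lemma}\label{lem:finite}
Let $Z$ be a finite $\Gamma$-set. The $*$-homomorphism
\[
\Delta_Z:C(Z)\rtimes\Gamma\to B(\ell^2(Z))\otimes C^*(\Gamma),\qquad fu_g\mapsto f\kappa_g\otimes g,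
\]
is isometric. Consequently $(\mathrm{id}\otimes\pi)\circ\Delta_Z$ is isometric for every faithful representation $\pi$ of $C^*(\Gamma)$.
\end{lemma}

\begin{proof}
The pair $(f\otimes1,\ \kappa_g\otimes g)$ is covariant because $\kappa_gf\kappa_g^*\delta_x=f(g^{-1}x)\delta_x$, so $\Delta_Z$ exists, and it is contractive. Let $\sigma$ be a faithful unital representation of $C(Z)\rtimes\Gamma$ on $K$, and put $\tilde\sigma=(\mathrm{id}\otimes\sigma\circ u)\circ\Delta_Z$. The projections $\sigma(1_x)$ are orthogonal with sum $1$, so $V\eta=\sum_x\delta_x\otimes\sigma(1_x)\eta$ is an isometry $K\to\ell^2(Z)\otimes K$. Using $u_g1_x=1_{gx}u_g$ and $1_yf=f(y)1_y$,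
\[
\tilde\sigma(fu_g)V\eta=\sum_xf(gx)\,\delta_{gx}\otimes\sigma(1_{gx}u_g)\eta=\sum_y\delta_y\otimes\sigma(1_yfu_g)\eta=V\sigma(fu_g)\eta .
\]
By linearity and continuity $\tilde\sigma(a)V=V\sigma(a)$ for all $a$, so $\|a\|=\|\sigma(a)\|\le\|\tilde\sigma(a)\|\le\|\Delta_Z(a)\|$. The last statement holds because $\mathrm{id}\otimes\pi$ applies $\pi$ entrywise to matrices over $C^*(\Gamma)$ and is therefore injective.
\end{proof}

Now let $Z=\varprojlim Z_k$ be the inverse limit of a sequence of finite $\Gamma$-sets with surjective equivariant connecting maps. The projections $\mathrm{pr}_k:Z\to Z_k$ are continuous, surjective and equivariant, $\mathrm{pr}_k$ factors through $\mathrm{pr}_{k+1}$, and together they separate the points of $Z$. Let $\iota_k:C(Z_k)\rtimes\Gamma\to C(Z)\rtimes\Gamma$ be given by $fu_g\mapsto(f\circ\mathrm{pr}_k)u_g$, and let $C_k$ be its image. The algebras $C_k$ increase, and their union is dense, because the functions that factor through some $\mathrm{pr}_k$ are dense in $C(Z)$ by the Stone--Weierstrass theorem.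

\begin{proposition}\label{prop:masa}
Let $Z=\varprojlim Z_k$ be as above, and suppose that $Z$ carries a $\Gamma$-invariant probability measure $\mu$ of full support with $\mu(\mathrm{Fix}(g))=0$ for all $g\ne e$. Then $(C(Z)\rtimes\Gamma,C(Z))$ is a regular MASA inclusion.
\end{proposition}

\begin{proof}
Write $\mathcal C=C(Z)\rtimes\Gamma$ and $\mathcal D=C(Z)$. Regularity was noted in Section~\ref{sec:prelim}.

\emph{A faithful representation.} Since $\mu$ is invariant, $\kappa_g\xi=\xi\circ g^{-1}$ defines a unitary representation of $\Gamma$ on $L^2(Z,\mu)$, the Koopman representation, and it is covariant for the multiplication operators. Let $\pi$ be a faithful representation of $C^*(\Gamma)$ on $\mathcal H$, and define $\sigma(fu_g)=f\kappa_g\otimes\pi(g)$ on $L^2(Z,\mu)\otimes\mathcal H$. For $x\in Z_k$ let $p_x\in\mathcal D$ be the indicator function of the nonempty clopen set $\mathrm{pr}_k^{-1}(x)$, and let $m_x$ be its measure. Full support gives $m_x>0$, invariance gives $m_{gx}=m_x$, and $\kappa_gp_x=p_{gx}$. So $J\delta_x=m_x^{-1/2}p_x$ is an isometry $\ell^2(Z_k)\to L^2(Z,\mu)$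 with $\kappa_gJ=J\kappa_g$ and $(f\circ\mathrm{pr}_k)J=Jf$ for $f\in C(Z_k)$. Therefore
\[
\sigma(\iota_k(b))(J\otimes1)=(J\otimes1)\,(\mathrm{id}\otimes\pi)(\Delta_{Z_k}(b))\qquad(b\in C(Z_k)\rtimes\Gamma).
\]
By Lemma~\ref{lem:finite}, $\|\sigma(\iota_k(b))\|\ge\|b\|\ge\|\iota_k(b)\|$. Thus $\sigma$ is isometric on each $C_k$, hence on $\mathcal C$.

\emph{Cutting down by finite partitions.} For $b\in\mathcal C$ put $\Phi_k(b)=\sum_{x\in Z_k}p_xbp_x$. The $p_x$ are orthogonal projections with sum $1$, so $\|\Phi_k(b)\|=\max_x\|p_xbp_x\|\le\|b\|$, and $\Phi_k(a)=a$ if $a$ commutes with $\mathcal D$. Since $u_gp_x=p_{gx}u_g$, and $p_xp_{gx}$ is $p_x$ or $0$ according to whether $gx=x$ or not,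
\[
\Phi_k(fu_g)=\sum_xp_xp_{gx}\,fu_g=1_{A_{k,g}}\,fu_g,\qquad A_{k,g}=\{z\in Z:\ g\,\mathrm{pr}_k(z)=\mathrm{pr}_k(z)\}.
\]
The sets $A_{k,g}$ decrease with $k$, and their intersection is $\mathrm{Fix}(g)$ because the $\mathrm{pr}_k$ separate points. If $g\neq e$ has a fixed point, $1_{A_{k,g}}$ does not tend to $0$ in norm. This is where $\sigma$ is needed: $\mu(A_{k,g})\to\mu(\mathrm{Fix}(g))=0$, so $\sigma(1_{A_{k,g}})\to0$ in the strong operator topology. Since $A_{k,e}=Z$, every finite sum $a_0=\sum_gf_gu_g$ satisfies $\sigma(\Phi_k(a_0))\to\sigma(f_e)$ strongly.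

\emph{Conclusion.} Let $a\in\mathcal D'\cap\mathcal C$ and $\varepsilon>0$, and choose a finite sum $a_0=\sum_gf_gu_g$ with $\|a-a_0\|<\varepsilon$. Then $\|a-\Phi_k(a_0)\|=\|\Phi_k(a-a_0)\|<\varepsilon$ for all $k$. A strong limit of operators of norm at most $\varepsilon$ has norm at most $\varepsilon$, so $\|\sigma(a)-\sigma(f_e)\|\le\varepsilon$, and $\|a-f_e\|\le\varepsilon$ because $\sigma$ is isometric. As $\varepsilon$ is arbitrary and $\mathcal D$ is closed, $a\in\mathcal D$.
\end{proof}

Theorem~\ref{thm:main}(a) follows from Lemma~\ref{lem:measure} and Proposition~\ref{prop:masa}.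

\section{States over $C(Z)$ and the two ideals}\label{sec:states}

In this section $Z$ is a compact $\Gamma$-space, $\mathcal C=C(Z)\rtimes\Gamma$ and $\mathcal D=C(Z)$. For each $y\in Z$ the state $\mathrm{ev}_y\circ E$ extends $\mathrm{ev}_y$.

\begin{lemma}\label{lem:free}
If $y$ is a free point, then $\mathrm{ev}_y\circ E$ is the only state of $\mathcal C$ that extends $\mathrm{ev}_y$.
\end{lemma}

\begin{proof}
Let $\varphi$ extend $\mathrm{ev}_y$ and let $g\ne e$. Since $g^{-1}y\neq y$, there is $d\in\mathcal D$ with $d(y)=1$ and $d(g^{-1}y)=0$. By Lemma~\ref{lem:mult},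
\[
\varphi(fu_g)=\varphi(fu_gd)=\varphi\bigl(f(d\circ g^{-1})u_g\bigr)=f(y)\,d(g^{-1}y)\,\varphi(u_g)=0 .
\]
So $\varphi$ agrees with $\mathrm{ev}_y\circ E$ on finite sums, hence everywhere.
\end{proof}

\begin{proposition}\label{prop:L}
Suppose that the free points are dense in $Z$. Then $\ker\lambda$ is the largest ideal of $\mathcal C$ whose intersection with $\mathcal D$ is $\{0\}$.
\end{proposition}

\begin{proof}
If $d\in\mathcal D\cap\ker\lambda$, then $|d|^2=E(d^*d)=0$ by \eqref{eq:kerlambda}. Conversely, let $I$ be an ideal with $I\cap\mathcal D=\{0\}$, and let $y$ be a free point. The quotient map embeds $\mathcal D$ unitally in $\mathcal C/I$, so $\mathrm{ev}_y$ extends to a state of $\mathcal C/I$ by the Hahn--Banach theorem. Its pullback to $\mathcal C$ vanishes on $I$ and equals $\mathrm{ev}_y\circ E$ by Lemma~\ref{lem:free}. So $E(a^*a)(y)=0$ for every $a\in I$ and every free point $y$. By density $E(a^*a)=0$, and $a\in\ker\lambda$.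
\end{proof}

With Lemma~\ref{lem:measure} this proves Theorem~\ref{thm:main}(b). The same argument in $C(Z)\rtimes_r\Gamma$, where $E_r$ is faithful, shows that every nonzero ideal meets $C(Z)$. So reduced crossed products of actions with dense free points cannot separate the two ideals, and the full crossed product is needed.

We turn to compatible states. The strict inclusion in Section~\ref{sec:gap} uses only one compatible state, a character. To compute the radical we need all of them, and the definition quantifies over all normalizers, not only those of the form $fu_g$. The next proof shows that near a point where $v^*v$ does not vanish, a normalizer $v$ agrees with some $u_gh$.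

\begin{proposition}\label{prop:compatible}
Suppose that $\mathcal D$ is a MASA in $\mathcal C$. A state $\rho\in\mathrm{Mod}(\mathcal C,\mathcal D)$ is compatible if and only if $|\rho(u_g)|\in\{0,1\}$ for all $g\in\Gamma$.
\end{proposition}

\begin{proof}
The condition is necessary because $u_g$ is a normalizer with $\rho(u_g^*u_g)=1$. Assume it, let $\rho|_{\mathcal D}=\mathrm{ev}_x$, and let $v$ be a normalizer. If $(v^*v)(x)=0$, then $|\rho(v)|^2\le\rho(v^*v)=0$. So assume that $E(v^*v)(x)=(v^*v)(x)\ne0$. By Lemma~\ref{lem:parseval} there is $g\in\Gamma$ such that the normalizer $w=u_g^*v$ has $E(w)(x)\neq0$. Let $W=\{y:E(w)(y)\ne0\}$, an open neighborhood of $x$.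

For $d\in\mathcal D$ we have $w\,(w^*dw)=(ww^*d)\,w$, and both brackets lie in $\mathcal D$. Applying $E$ gives $E(w)\,(w^*dw)=(ww^*d)\,E(w)$, so $w^*dw=d\,ww^*$ on $W$. With $d=1$ we see that $ww^*$ agrees on $W$ with $q=w^*w$. Thus
\begin{equation}\label{eq:local}
w^*dw=dq\quad\text{on }W\qquad(d\in\mathcal D).
\end{equation}
Choose $f\in\mathcal D$ with $f(x)=1$ and $f=0$ off $W$. For $d\in\mathcal D$ put $r=(wd-dw)f$. Then
\[
r^*r=\bar f\,\bigl(\bar d\,(w^*w)\,d-\bar d\,(w^*dw)-(w^*\bar dw)\,d+w^*|d|^2w\bigr)f ,
\]
and all four terms lie in $\mathcal D$. The function $r^*r$ vanishes off $W$ because $f$ does, and on $W$ it equals $|f|^2|d|^2q\,(1-1-1+1)=0$ by \eqref{eq:local}. So $r=0$, that is, $(wf)d=d(wf)$ for all $d\in\mathcal D$. Since $\mathcal D$ is a MASA, $h=wf$ lies in $\mathcal D$, and $vf=u_gh$. By Lemma~\ref{lem:mult} and $f(x)=1$,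
\[
\rho(v)=\rho(vf)=\rho(u_g)h(x),\qquad\rho(v^*v)=\rho(\bar fv^*vf)=\rho(\bar hh)=|h(x)|^2 .
\]
Hence $|\rho(v)|^2=|\rho(u_g)|^2\rho(v^*v)\in\{0,\rho(v^*v)\}$.
\end{proof}

The MASA hypothesis cannot be dropped. If $Z$ is a point and $\Gamma=\{e,s\}$, the state with $\rho(u_s)=0$ takes the value $2^{-1/2}$ on the unitary $2^{-1/2}(1+iu_s)$, which normalizes $\mathcal D=\mathbb C$.

For crossed products the proposition gives the inclusion of the radical in $\ker\lambda$ directly.

\begin{corollary}\label{cor:inclusion}
If $\mathcal D$ is a MASA in $\mathcal C$, then $\mathrm{Rad}(\mathcal C,\mathcal D)\subseteq\ker\lambda$.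
\end{corollary}

\begin{proof}
Each $\mathrm{ev}_y\circ E$ sends $u_e$ to $1$ and $u_g$ to $0$ for $g\ne e$, so it is compatible. The intersection over $y$ of the left kernels of these states is $\{a:E(a^*a)=0\}=\ker\lambda$.
\end{proof}

\section{The fixed point and amenability}\label{sec:gap}

\begin{lemma}\label{lem:c}
Let $\Gamma$ be non-amenable. There is $c\in C^*(\Gamma)$ with $1_\Gamma(c)\neq0$ such that $u(c)\in\ker\lambda$ in $C(Z)\rtimes\Gamma$ for every compact $\Gamma$-space $Z$.
\end{lemma}

\begin{proof}
By Hulanicki's theorem there is $c$ with $\lambda_\Gamma(c)=0$ and $1_\Gamma(c)\ne0$. The representation $\lambda\circ u$ of $C^*(\Gamma)$ sends $g$ to $\lambda_\Gamma(g)\otimes1$, so $\lambda(u(c))=\lambda_\Gamma(c)\otimes1=0$.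
\end{proof}

For the free group $F_2$ on generators $a,b$ the element $c$ is explicit. Let $h=\frac14(a+a^{-1}+b+b^{-1})$, a self-adjoint contraction in $C^*(F_2)$. By Kesten's theorem $\|\lambda_{F_2}(h)\|=\frac{\sqrt3}2$. Take a continuous function $\phi$ on $[-1,1]$ that vanishes on $[-\frac{\sqrt3}2,\frac{\sqrt3}2]$ and has $\phi(1)=1$, and put $c=\phi(h)$. Then $\lambda_{F_2}(c)=\phi(\lambda_{F_2}(h))=0$ and $1_{F_2}(c)=\phi(1)=1$. In particular $F_2$ is not amenable. It is residually finite, a standard fact that also follows from Proposition~\ref{prop:FD}.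

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
If $\Gamma$ is amenable, then $\ker\lambda=\{0\}$, and both ideals vanish by part (b) and Corollary~\ref{cor:inclusion}.

Let $\Gamma$ be non-amenable. Since $o=(*,*,\dots)$ is fixed, $(\mathrm{ev}_o,1_\Gamma)$ is a covariant pair with values in $\mathbb C$. It defines a character $\omega$ of $\mathcal C$ with $\omega(fu_g)=f(o)$ and $\omega\circ u=1_\Gamma$. A character is a state, it is multiplicative on $\mathcal D$, and $|\omega(v)|^2=\omega(v^*v)$ for every $v\in\mathcal C$. So $\omega$ is compatible. With $c$ as in Lemma~\ref{lem:c}, we have $u(c)\in\ker\lambda=\mathcal L(\mathcal C,\mathcal D)$, while $\omega(u(c)^*u(c))=|1_\Gamma(c)|^2\neq0$. Hence $u(c)\in\mathcal L(\mathcal C,\mathcal D)\setminus\mathrm{Rad}(\mathcal C,\mathcal D)$.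
\end{proof}

\section{Monomial representations and the radical}\label{sec:monomial}

By Proposition~\ref{prop:compatible}, a compatible state gives a positive definite function $g\mapsto\rho(u_g)$ whose modulus takes only the values $0$ and $1$. Such functions come from characters of subgroups, and this is how monomial representations enter.

Let $H\le\Gamma$, let $\chi:H\to\mathbb T$ be a character, and let $\chi1_H$ be the function on $\Gamma$ that equals $\chi$ on $H$ and $0$ elsewhere. It is positive definite: if $R$ is a set of representatives of the left cosets of $H$ and $(c_t)$ is finitely supported, then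
\[
\sum_{s,t}\bar c_sc_t\,(\chi1_H)(s^{-1}t)=\sum_{r\in R}\Bigl|\sum_{h\in H}c_{rh}\chi(h)\Bigr|^2\ge0 .
\]
Let $\pi_{H,\chi}$ on $\mathcal H_{H,\chi}$ be its GNS representation, with cyclic unit vector $\xi$ and $\langle\pi_{H,\chi}(g)\xi,\xi\rangle=(\chi1_H)(g)$. Here $\pi_{H,\chi}(h)\xi=\chi(h)\xi$ for $h\in H$, the vectors $\pi_{H,\chi}(r)\xi$ with $r\in R$ form an orthonormal basis, and $\Gamma$ permutes them up to scalars of modulus one; this is the induced representation $\mathrm{Ind}_H^\Gamma\chi$. For $\chi=1$ it is the permutation representation $\lambda_{\Gamma/H}$ on $\ell^2(\Gamma/H)$.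

\begin{proof}[Proof of Theorem~\ref{thm:main}(d)]
\emph{The condition is necessary.} Suppose that $0\ne c\in C^*(\Gamma)$ is killed by all $\pi_{H,\chi}$. The fixed point gives the covariant pair $(f\mapsto f(o)1,\ g\mapsto g)$ in $C^*(\Gamma)$, and the resulting homomorphism $\mathcal C\to C^*(\Gamma)$ is a left inverse of $u$. So $u(c)\neq0$. Let $\rho$ be a compatible state with GNS representation $\pi_\rho$ and cyclic unit vector $\xi_\rho$, and let $H=\{g:|\rho(u_g)|=1\}$. By the case of equality in the Cauchy--Schwarz inequality, $g\in H$ if and only if $\xi_\rho$ is an eigenvector of $\pi_\rho(u_g)$, and then the eigenvalue is $\rho(u_g)$. So $H$ is a subgroup and $\chi(g)=\rho(u_g)$ is a character of $H$. Compatibility gives $\rho(u_g)=0$ for $g\notin H$. Hence the states $\rho\circ u$ and $\langle\pi_{H,\chi}(\cdot)\xi,\xi\rangle$ of $C^*(\Gamma)$ agree on $\Gamma$, so they are equal, and $\rho(u(c)^*u(c))=\|\pi_{H,\chi}(c)\xi\|^2=0$. Thus $0\neq u(c)\in\mathrm{Rad}(\mathcal C,\mathcal D)$.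

\emph{The condition is sufficient.} Suppose that $\bigoplus_{H,\chi}\pi_{H,\chi}$ is faithful on $C^*(\Gamma)$. We want a faithful representation of $\mathcal C$ with a total set of unit vectors whose vector states are compatible. For this we need vectors concentrated at points of $X$, so we replace the space $L^2(X,\mu)$ of Proposition~\ref{prop:masa} by finite invariant subsets of $X$. The symbol $*$ provides them: the map $j_k:X_k\to X$, $j_k(x)=(x,*,*,\dots)$, is equivariant and $\mathrm{pr}_k\circ j_k=\mathrm{id}$. By equivariance,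
\[
\Pi_{k,H,\chi}(fu_g)=(f\circ j_k)\kappa_g\otimes\pi_{H,\chi}(g)
\]
defines a representation of $\mathcal C$ on $\ell^2(X_k)\otimes\mathcal H_{H,\chi}$. For $x\in X_k$ and $t\in\Gamma$, the vector state at the unit vector $\delta_x\otimes\pi_{H,\chi}(t)\xi$ sends $fu_g$ to
\[
\langle(f\circ j_k)\delta_{gx},\delta_x\rangle\,\langle\pi_{H,\chi}(gt)\xi,\pi_{H,\chi}(t)\xi\rangle=f(j_k(x))\,1_{\Gamma_x}(g)\,(\chi1_H)(t^{-1}gt).
\]
It restricts to $\mathrm{ev}_{j_k(x)}$ on $\mathcal D$ and has modulus $0$ or $1$ at each $u_g$, so it is compatible by part (a) and Proposition~\ref{prop:compatible}. If $a\in\mathrm{Rad}(\mathcal C,\mathcal D)$, this state vanishes at $a^*a$, which means that $\Pi_{k,H,\chi}(a)$ kills $\delta_x\otimes\pi_{H,\chi}(t)\xi$. These vectors have dense span, so $\Pi(a)=0$ for $\Pi=\bigoplus_{k,H,\chi}\Pi_{k,H,\chi}$.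

It remains to see that $\Pi$ is faithful. Since $\mathrm{pr}_k\circ j_k=\mathrm{id}$, we have $\Pi_{k,H,\chi}\circ\iota_k=(\mathrm{id}\otimes\pi_{H,\chi})\circ\Delta_{X_k}$. By the hypothesis and Lemma~\ref{lem:finite}, $\bigoplus_{H,\chi}\Pi_{k,H,\chi}\circ\iota_k$ is isometric, so $\|\Pi(\iota_k(b))\|\ge\|b\|\ge\|\iota_k(b)\|$ for $b\in C(X_k)\rtimes\Gamma$. Thus $\Pi$ is isometric on the dense subalgebra $\bigcup_kC_k$, hence on $\mathcal C$, and $a=0$.
\end{proof}

\section{The free group}\label{sec:free}

For $F_2$ the monomial representations $\pi_{N,1}=\lambda_{F_2/N}$ with $N$ normal of finite index already suffice. This is the property FD of free groups \cite{LS}; we include a proof. It starts from Choi's theorem \cite{Choi} that $C^*(F_2)$ is residually finite-dimensional: its finite-dimensional representations separate it, so $\|c\|=\sup_\theta\|\theta(c)\|$ over all homomorphisms $\theta:F_2\to U(d)$, $d\ge1$. Such a $\theta$ may have infinite image. To approximate it by representations with finite image, we turn unitary matrices into measure-preserving transformations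 and approximate these by permutations of intervals.

Let $m$ be Lebesgue measure on $[0,1]$. An invertible measure-preserving transformation $T$ gives the unitary $U_T\xi=\xi\circ T^{-1}$ on $L^2[0,1]$, and $U_{ST}=U_SU_T$. One says that $T_n\to T$ \emph{weakly} if $m(T_nA\,\triangle\,TA)\to0$ for every measurable $A$. Since $U_T1_A=1_{TA}$ and simple functions are dense, this is the same as $U_{T_n}\to U_T$ strongly; the topology is metrizable because $L^2[0,1]$ is separable. A \emph{dyadic permutation of rank $r$} permutes the intervals $[i2^{-r},(i+1)2^{-r})$, $0\le i<2^r$, by translations. Those of rank $r$ form a finite group, and each of them is also a dyadic permutation of every larger rank. Halmos's weak approximation theorem \cite{Halmos} implies that the dyadic permutations are weakly dense among the invertible measure-preserving transformations of $[0,1]$.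

\begin{proposition}\label{prop:FD}
The representations $\lambda_{F_2/N}$, with $N$ normal of finite index in $F_2$, separate $C^*(F_2)$.
\end{proposition}

\begin{proof}
Let $c\in\mathbb C[F_2]$ and $\varepsilon>0$, and choose $\theta:F_2\to K=U(d)$ with $\|\theta(c)\|>\|c\|-\varepsilon$.

\emph{From matrices to transformations.} Let $F_2$ act on $K$ by $g\cdot k=\theta(g)k$. This preserves the Haar probability measure $m_K$; let $\kappa^K$ be the Koopman representation on $L^2(K,m_K)$. For $\eta\in\mathbb C^d$ put $F_\eta(k)=\langle\eta,ke_1\rangle$. The map $\eta\mapsto F_\eta$ is linear, and $F_\eta(s^{-1}k)=\langle s\eta,ke_1\rangle=F_{s\eta}(k)$ for $s\in K$. So $\|F_\eta\|_2$ depends only on $\|\eta\|$, as $K$ is transitive on spheres, and $\sum_i|F_{e_i}|^2=1$ gives $\|F_\eta\|_2^2=\|\eta\|^2/d$. Hence $\eta\mapsto\sqrt d\,F_\eta$ is an isometry that intertwines $\theta$ with $\kappa^K$, and $\|\kappa^K(c)\|\ge\|\theta(c)\|>\|c\|-\varepsilon$. Haar measure on the infinite compact metrizable group $K$ has no atoms, so $(K,m_K)$ is isomorphic to $([0,1],m)$. Under this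 isomorphism $\kappa^K(a)=U_{T_1}$ and $\kappa^K(b)=U_{T_2}$ for two invertible measure-preserving transformations $T_1,T_2$.

\emph{From transformations to permutations.} Choose dyadic permutations $T_i^{(n)}\to T_i$ weakly, $i=1,2$. Because $F_2$ is free, no relations have to be respected, and $a\mapsto U_{T_1^{(n)}}$, $b\mapsto U_{T_2^{(n)}}$ defines a unitary representation $\kappa_n$ of $F_2$. Both permutations lie in the finite group of dyadic permutations of the larger of their two ranks, so $\kappa_n$ has finite image. If unitaries satisfy $U_n\to U$ and $V_n\to V$ strongly with $U,V$ unitary, then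
\[
\|(U_nV_n-UV)\xi\|\le\|(V_n-V)\xi\|+\|(U_n-U)V\xi\|\to0,\qquad\|(U_n^*-U^*)\xi\|=\|(U-U_n)U^*\xi\|\to0 .
\]
So $\kappa_n(g)\to\kappa^K(g)$ strongly for every word $g$, and $\kappa_n(c)\to\kappa^K(c)$ strongly. Therefore $\liminf_n\|\kappa_n(c)\|\ge\|\kappa^K(c)\|>\|c\|-\varepsilon$.

\emph{From finite image to finite quotients.} Fix $n$ with $\|\kappa_n(c)\|>\|c\|-\varepsilon$ and let $N$ be the kernel of $\kappa_n$ in $F_2$. A unitary representation of the finite group $F_2/N$ is a direct sum of irreducible ones, each contained in the regular representation. So $\|\lambda_{F_2/N}(c)\|\ge\|\kappa_n(c)\|>\|c\|-\varepsilon$. Thus $\bigoplus_N\lambda_{F_2/N}$ is isometric on the dense subalgebra $\mathbb C[F_2]$, and hence on $C^*(F_2)$.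
\end{proof}

Applied to $c=g-e$ with $g\ne e$, the proposition gives a normal subgroup of finite index that does not contain $g$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(e)]
Proposition~\ref{prop:FD} and part (d) give $\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$. Since $F_2$ is not amenable, part (c) gives $\mathcal L(\mathcal C,\mathcal D)\neq\mathrm{Rad}(\mathcal C,\mathcal D)=\{0\}$.
\end{proof}

\section{The four combinations}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
For $\mathcal C=\mathcal D=\mathbb C$ we have $\mathrm{Rad}=\mathcal L=\{0\}$, and Theorem~\ref{thm:main}(e) is an example with $\mathrm{Rad}=\{0\}\neq\mathcal L$.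

\emph{The case $\mathrm{Rad}=\mathcal L\neq\{0\}$.} We remove the fixed point. Let $\Gamma$ be non-amenable and residually finite, for instance $F_2$, with $N_n$ and $Q_n$ as before. Let $Y=\varprojlim Q_n$ under the quotient maps $Q_{n+1}\to Q_n$. This is a compact group, the homomorphism $\Gamma\to Y$ is injective because $\bigcap_nN_n=\{e\}$, and $\Gamma$ acts by left translation, so every point of $Y$ is free. Haar measure $\nu$ on $Y$ is invariant and has full support, and $\mathrm{Fix}(g)=\emptyset$ for $g\ne e$. By Proposition~\ref{prop:masa}, $\mathcal B=C(Y)\rtimes\Gamma$ and $C(Y)$ form a regular MASA inclusion, and $\mathcal L=\ker\lambda$ by Proposition~\ref{prop:L}. By Lemma~\ref{lem:free} every state in $\mathrm{Mod}(\mathcal B,C(Y))$ has the form $\mathrm{ev}_y\circ E$, so its left kernel contains $\ker\lambda$. Hence $\mathrm{Rad}\supseteq\ker\lambda$, and Corollary~\ref{cor:inclusion} gives $\mathrm{Rad}=\ker\lambda=\mathcal L$. To see that $\ker\lambda\neq\{0\}$, take $c$ as in Lemma~\ref{lem:c}, so that $u(c)\in\ker\lambda$. In the representation $fu_g\mapsto f\kappa_g$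 of $\mathcal B$ on $L^2(Y,\nu)$ each $u_g$ fixes the constant function $1$. So $u(c)$ sends $1$ to $1_\Gamma(c)\cdot1\ne0$, and $u(c)\neq0$.

\emph{The case $\{0\}\ne\mathrm{Rad}\neq\mathcal L$.} Let $(\mathcal C_1,\mathcal D_1)$ and $(\mathcal C_2,\mathcal D_2)$ be regular MASA inclusions, and put $\mathcal C=\mathcal C_1\oplus\mathcal C_2$ and $\mathcal D=\mathcal D_1\oplus\mathcal D_2$. Operations are coordinatewise, so $(a_1,a_2)$ commutes with $\mathcal D$, or normalizes it, if and only if each $a_i$ does so for $\mathcal D_i$. Since $0$ is a normalizer, the normalizers of $\mathcal D$ span a dense subspace, and $(\mathcal C,\mathcal D)$ is a regular MASA inclusion. Every ideal of $\mathcal C$ has the form $I_1\oplus I_2$, and it meets $\mathcal D$ in $(I_1\cap\mathcal D_1)\oplus(I_2\cap\mathcal D_2)$, so $\mathcal L=\mathcal L_1\oplus\mathcal L_2$. Let $\rho\in\mathrm{Mod}(\mathcal C,\mathcal D)$. The projection $p=(1,0)$ lies in $\mathcal D$, so $\rho(p)\in\{0,1\}$. If $\rho(p)=1$, Lemma~\ref{lem:mult} gives $\rho(a_1,a_2)=\rho(a_1,0)=\rho_1(a_1)$ with $\rho_1\in\mathrm{Mod}(\mathcal C_1,\mathcal D_1)$,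 and every such $\rho_1$ arises. By the description of normalizers, $\rho$ is compatible if and only if $\rho_1$ is, and the left kernel of $\rho$ is the direct sum of the left kernel of $\rho_1$ and $\mathcal C_2$. The case $\rho(p)=0$ is the same with the summands exchanged. Intersecting, $\mathrm{Rad}=\mathrm{Rad}_1\oplus\mathrm{Rad}_2$. Take for the first summand the inclusion of Theorem~\ref{thm:main}(e) and for the second $(\mathcal B,C(Y))$. Then $\mathrm{Rad}=\{0\}\oplus\mathcal L_2\ne\{0\}$, while $\mathcal L=\mathcal L_1\oplus\mathcal L_2$ with $\mathcal L_1\neq\{0\}$.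
\end{proof}

\begin{thebibliography}{9}

\bibitem{BO} Brown and Ozawa, \emph{$C^*$-Algebras and Finite-Dimensional Approximations}.

\bibitem{Choi} Choi, Pacific J. Math. 87 (1980).

\bibitem{Halmos} Halmos, \emph{Lectures on Ergodic Theory}, 1956.

\bibitem{LS} Lubotzky and Shalom, \emph{Finite representations in the unitary dual and Ramanujan groups}, 2004.

\bibitem{PittsI} D. R. Pitts, \emph{Structure for regular inclusions. I}, J. Operator Theory 78 (2017).

\bibitem{PittsII} D. R. Pitts, \emph{Structure for regular inclusions. II}, J. Funct. Anal. (2021).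

\bibitem{Problem} \texttt{http://faculty.tcu.edu/jcarrion/gpots/abstracts.pdf}

\end{thebibliography}
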